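\title{Borel--Smith functions and spheres over the $p$-orbit category}

\begin{abstract}
Let $G$ be a finite group, $p$ a prime and $k$ a field of characteristic $p$. A sphere over the $p$-orbit category of $G$ is a perfect complex of functors $\mathbf O_p(G)^{\mathrm{op}}\to\mathrm{Vect}_k$ whose value at the free orbit has one-dimensional homology. It has a dimension function on the $p$-subgroups of $G$ and an orientation character $G\to k^\times$. We prove that a monotone function and a character arise in this way if and only if the function satisfies the Borel--Smith conditions, and that the function and the character determine the sphere up to homotopy equivalence. The spheres are built one conjugacy class of $p$-subgroups at a time, from the Sylow subgroups down. Each step is first solved in the stable module category of a $p$-group, then lifted to the derived category, and then descended from a Sylow subgroup by a transfer argument.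
\end{abstract}

\section{Introduction}\label{sec:intro}

When a finite group $G$ acts on a space $M$, the mod $p$ homology of the fixed point sets $M^P$ of the $p$-subgroups $P\le G$ is strongly constrained by the mod $p$ homology of $M$. The chain complexes $C_*(M^P;\mathbb F_p)$, together with the maps between them given by inclusions $M^P\subseteq M^Q$ for $Q\le P$ and by translation by elements of $G$, form a single algebraic object, a complex of functors on the orbit category. This paper classifies the objects of this kind that look like spheres.

Let $p$ be a prime and $k$ a field of characteristic $p$. The \emph{$p$-orbit category} $\mathbf O_p(G)$ has as objects the transitive $G$-sets $G/P$ with $P$ a $p$-subgroup, and as morphisms the $G$-maps. A \emph{$k\mathbf O_p(G)^{\mathrm{op}}$-module} is a functor $\mathbf O_p(G)^{\mathrm{op}}\to\mathrm{Vect}_k$, and a \emph{perfect complex} is a bounded chain complex of finitely generated projective modules. The basic projectives are the functors $G/Q\mapsto k[(G/P)^Q]$. They are what a cell $G/P\times D^j$ contributes to the cellular chains of the fixed point sets, so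 a finite $G$-CW complex whose isotropy groups are $p$-groups gives a perfect complex.

A \emph{$k\mathbf O_p(G)^{\mathrm{op}}$-sphere} is a perfect complex $X$ such that the total homology of $X(G/1)$ is one-dimensional. By Smith theory (Corollary~\ref{cor:smith} below) the total homology of $X(G/P)$ is then one-dimensional for every $p$-subgroup $P$. Let $n(P)$ be the degree in which it lives. The function $n$ is invariant under conjugation and \emph{monotone}, meaning that $Q\le P$ implies $n(P)\le n(Q)$; equivalently, $G/P\mapsto n(P)$ is a functor $\mathbf O_p(G)^{\mathrm{op}}\to(\mathbb Z,\le)$. The group $G$ acts on the line $H_*(X(G/1))$ by a character $\chi\colon G\to k^\times$. An \emph{oriented dimension function} is any pair $(n,\chi)$ of a functor $n\colon\mathbf O_p(G)^{\mathrm{op}}\to(\mathbb Z,\le)$ and a homomorphism $\chi\colon G\to k^\times$, and it is \emph{realizable} if it comes from a sphere.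

Which pairs are realizable? A source of examples suggests the answer. If $G$ is a $p$-group and $V$ is a real representation of $G$, the augmented cellular chains of the unit spheres $S(V)^P=S(V^P)$ form a sphere with $n(P)=\dim V^P$. These functions satisfy the following \emph{Borel--Smith conditions}, which make sense for any conjugation-invariant function $n$ on the $p$-subgroups of any finite group $G$. For all $p$-subgroups $H\trianglelefteq K$ of $G$:
\begin{enumerate}
\item[(BS1)] if $K/H\cong\mathbb Z/p$ with $p$ odd, then $n(H)-n(K)$ is even;
\item[(BS2)] if $K/H\cong\mathbb Z/p\times\mathbb Z/p$ and $K_0/H,\dots,K_p/H$ are its $p+1$ subgroups of order $p$, then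
\[ n(H)-n(K)=\sum_{i=0}^{p}\bigl(n(K_i)-n(K)\bigr);\]
\item[(BS3)] if $p=2$ and $K/H\cong\mathbb Z/4$, then $n(H)-n(L)$ is even, where $L/H$ is the subgroup of order $2$;
\item[(BS4)] if $p=2$ and $K/H$ is quaternion of order $8$, then $n(H)-n(L)$ is divisible by $4$, where $L/H$ is the central subgroup of order $2$.
\end{enumerate}
For $n(P)=\dim V^P$ each condition is a statement about the representation $V^H$ of $K/H$. Condition (BS1) holds because the nontrivial irreducible real representations of $\mathbb Z/p$ have dimension $2$ for $p$ odd. In (BS3) and (BS4) the involution of $K/H$ acts as $-1$ on the complement of $V^L$ in $V^H$, so $K/H$ makes this complement a vector space over $\mathbb C$, respectively a module over the quaternions. For (BS2), decompose $\mathbb C\otimes V^H$ into characters of $K/H$. A nontrivial character has kernel of order $p$, so it is trivial on exactly one $K_i/H$ and contributes $1$ to both sides, while the trivial character contributes $0$ to both sides.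

It is known that the dimension function of a sphere satisfies the Borel--Smith conditions, and it is conjectured in \cite{models}, for $k=\mathbb F_p$, that there is no other restriction. We prove the conjecture, together with a uniqueness statement.

\begin{theorem}\label{thm:A}
Let $G$ be a finite group, $p$ a prime and $k$ a field of characteristic $p$. An oriented dimension function $(n,\chi)$ is realizable by a $k\mathbf O_p(G)^{\mathrm{op}}$-sphere if and only if $n$ satisfies the Borel--Smith conditions.
\end{theorem}

\begin{theorem}\label{thm:B}
Two $k\mathbf O_p(G)^{\mathrm{op}}$-spheres with the same oriented dimension function are homotopy equivalent. The homotopy classes of spheres, under the pointwise tensor product over $k$, form a monoid isomorphic to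
\[\{\text{monotone Borel--Smith functions}\}\times\operatorname{Hom}(G,k^\times).\]
\end{theorem}

For a $p$-group, a theorem of tom Dieck \cite{tD} writes every Borel--Smith function as a difference $\dim V_1^{(-)}-\dim V_2^{(-)}$, which makes Theorem~\ref{thm:A} plausible. It does not prove it: one still has to divide the sphere of $V_1$ by the sphere of $V_2$. For a general group the Borel--Smith conditions only see the $p$-subgroups and their conjugacy, so the theorem says that spheres that exist on each $p$-subgroup can always be glued.

The proof builds $X$ from the Sylow subgroups down. Suppose $X$ is defined on all $p$-subgroups larger than $H$, and let $W=N_G(H)/H$. The part already built determines a complex $Y$ of $kW$-modules, the analogue of the chains on the points of $M^H$ with isotropy larger than $H$. Extending $X$ to $H$ means attaching free $W$-cells to $Y$ until the homology is a line $L$ in degree $n(H)$, and this is possible exactly when there is a map $Y\to L[n(H)]$ in the derived category of $kW$ whose cone is perfect (Section~\ref{sec:stage}). Three problems arise.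
\begin{itemize}
\item The complex $Y$ must be isomorphic to $L[n(H)]$ modulo perfect complexes. Over a $p$-group this follows by comparison with representation spheres (Section~\ref{sec:pgroups}); it is the only place where (BS1), (BS3) and (BS4) are used in the construction.
\item An isomorphism modulo perfect complexes must be lifted to an honest map. This uses monotonicity and (BS2), and it also gives uniqueness over $p$-groups (Section~\ref{sec:lifting}).
\item When $W$ is not a $p$-group, the map must be descended from a Sylow subgroup of $W$ (Section~\ref{sec:transfer}). This succeeds only if the lines attached at earlier stages were chosen correctly, and the choice is organized in advance by a system of lines built from the spheres of the $p$-subgroups (Section~\ref{sec:existence}).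
\end{itemize}
Section~\ref{sec:examples} shows the construction for $\mathbb Z/p$ and the third problem for the symmetric group $S_3$. We include a proof of the necessity of the Borel--Smith conditions, valid over any $k$, in Section~\ref{sec:pgroups}.

\section{Orbit categories and stable categories}\label{sec:background}

Throughout, $k$ is a field of characteristic $p$. Complexes are graded homologically, and $N[m]$ is the shift with $N[m]_j=N_{j-m}$, so that $k[m]$ is $k$ in degree $m$. A \emph{line} is a one-dimensional $k$-vector space. Since $x^p=1$ forces $(x-1)^p=0$ in $k$, a $p$-group acts trivially on every line.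

\subsection{Modules over orbit categories}\label{ss:orbit}

For $g\in G$ put $Q^g=g^{-1}Qg$. If $Q^g\le P$, we write $g\colon Q\to P$, and $g$ also denotes the $G$-map $G/Q\to G/P$, $xQ\mapsto xgP$. Every $G$-map has this form, and it depends only on $gP$. The map $g\colon Q\to P$ followed by $h\colon P\to P'$ is $gh$, so a module $X$ satisfies $X(gh)=X(g)X(h)$. In particular $N_G(H)/H$ acts on $X(G/H)$ from the left. For $Q\le P$ the map $X(1)\colon X(G/P)\to X(G/Q)$ is called the \emph{structure map}.

An \emph{upper family} $\mathcal U$ in $G$ is a set of $p$-subgroups that is closed under conjugation and under passage to larger $p$-subgroups. Let $\mathcal O_{\mathcal U}(G)$ be the full subcategory of $\mathbf O_p(G)$ on the $G/P$ with $P\in\mathcal U$. We write $\mathcal O^*(G)$ for the case of all nontrivial $p$-subgroups and, when $R$ is a $p$-group, $\mathcal O(R)=\mathbf O_p(R)$. A module over one of these categories is a contravariant functor to $\mathrm{Vect}_k$. For a subgroup $P\le G$, the subgroups of $P$ that lie in $\mathcal U$ form an upper family in $P$, again denoted $\mathcal U$.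

For a finite $G$-set $T$ whose stabilizers are $p$-groups, let $\mathbb P_T$ be the module
\[\mathbb P_T(G/Q)=k[T^Q]=k[\operatorname{Map}_G(G/Q,T)],\qquad \mathbb P_T(g)(t)=gt .\]
Then $\mathbb P_{T\sqcup T'}=\mathbb P_T\oplus\mathbb P_{T'}$ and $\mathbb P_T\otimes\mathbb P_{T'}=\mathbb P_{T\times T'}$, where $\otimes$ is the pointwise tensor product. Over $\mathcal O_{\mathcal U}(G)$, the Yoneda lemma gives $\operatorname{Hom}(\mathbb P_{G/P},M)=M(G/P)$ for $P\in\mathcal U$, so the finitely generated projectives are the direct summands of the $\mathbb P_T$ with all stabilizers in $\mathcal U$. If $P\notin\mathcal U$, then $\mathbb P_{G/P}$ is zero on $\mathcal O_{\mathcal U}(G)$, because $(G/P)^Q\ne\emptyset$ with $Q\in\mathcal U$ would put a conjugate of $Q$ inside $P$. This is the reason for closing $\mathcal U$ upwards: \emph{every} $\mathbb P_T$ is projective over $\mathcal O_{\mathcal U}(G)$. Consequently the following operations, all exact, preserve perfect complexes.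
\begin{itemize}
\item Restriction $X|_{\mathcal U}$ to a smaller upper family, and tensor products.
\item Restriction to a $p$-subgroup $P$: $X|_P(P/D)=X(G/D)$ for $D\le P$ in $\mathcal U$. It sends $\mathbb P_T$ to $\mathbb P_T$ with $T$ viewed as a $P$-set.
\item Passage to a section: if $H$ is a $p$-subgroup and $H\le N\le N_G(H)$, pull back along $(N/H)/(P/H)\mapsto G/P$. This sends $\mathbb P_T$ to $\mathbb P_{T^H}$.
\item Twisting. For $\chi\colon G\to k^\times$ let $k_\chi$ be the module with $k_\chi(G/P)=k$ and $k_\chi(g)=\chi(g)$; it is well defined since $\chi$ is trivial on $p$-subgroups. The map $xP\otimes1\mapsto\chi(x)^{-1}xP$ is an isomorphism $\mathbb P_{G/P}\otimes k_\chi\cong\mathbb P_{G/P}$, so $X\otimes k_\chi$ is perfect when $X$ is.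
\end{itemize}
Twisting a sphere by $k_\chi$ keeps $n$ and multiplies the orientation by $\chi$. So the orientation is unconstrained, and for Theorem~\ref{thm:A} it suffices to realize the pairs $(n,1)$.

We write $D(-)$ for derived categories. Morphisms in $D$ out of a perfect complex are homotopy classes of chain maps, so a quasi-isomorphism of perfect complexes is a homotopy equivalence, and additive functors on projectives can be applied to morphisms in $D$ between perfect complexes.

\medskip\noindent\emph{Working on $G$-sets.} We have $\operatorname{Hom}(\mathbb P_{G/Q},\mathbb P_{G/P})=k[\operatorname{Map}_G(G/Q,G/P)]$ for $P,Q\in\mathcal U$. Therefore a functor $T\mapsto\Phi(T)$ from finite $G$-sets with stabilizers in $\mathcal U$ to a $k$-linear abelian category, taking disjoint unions to direct sums, extends uniquely to a $k$-linear functor on finitely generated projectives: linearly on morphisms, by matrices on finite sums, and by images of idempotents on summands. It then extends degreewise to perfect complexes. The same holds for natural transformations, for contravariant functors and for functors of two variables.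 If a natural transformation is, for every $T$, an isomorphism, or injective with projective cokernel, or surjective with acyclic kernel, then the same is true on direct summands, and then on bounded complexes (degreewise in the first two cases, and by filtering the total complex in the third). Below, ``on $\mathbb P_T$'' signals that a construction or a verification is made in this way.

\subsection{The stable category}\label{ss:stable}

Let $R$ be a finite group and $D^b(kR)$ the bounded derived category of finitely generated $kR$-modules. We have $\operatorname{Hom}_{D(kR)}(k[a],k[b])=H^{b-a}(R;k)$. A complex $N$ with homology only in degree $m$ is isomorphic to $H_m(N)[m]$, naturally for morphisms in $D(kR)$, and a morphism in $D(kR)$ between two such complexes, with the same $m$, is determined by its effect on homology.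

The objects isomorphic to bounded complexes of finitely generated projectives are called perfect. They form a thick subcategory, that is, a triangulated subcategory closed under direct summands. The \emph{stable category} is the quotient $\operatorname{St}(kR)=D^b(kR)/\mathrm{perf}$. A morphism of $D^b(kR)$ is a \emph{stable isomorphism} if it becomes invertible in $\operatorname{St}(kR)$, which happens if and only if its cone is perfect. Stable isomorphisms restrict to stable isomorphisms over subgroups. By the theorem of Buchweitz and Rickard, $M\mapsto M[0]$ induces an equivalence from the stable module category to $\operatorname{St}(kR)$. Thus, for finitely generated modules, $\operatorname{Hom}_{\operatorname{St}}(M,M')=\underline{\operatorname{Hom}}_{kR}(M,M')$ is the space of homomorphisms modulo those that factor through a projective module, and $M\cong M'$ in $\operatorname{St}(kR)$ if and only if $M\oplus J\cong M'\oplus J'$ with $J,J'$ projective. Recall also that projective and injective $kR$-modules coincide, and that $\hat H^j(R;k)=\operatorname{Hom}_{\operatorname{St}}(k,k[j])$ is Tate cohomology.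

Let $R\ne1$ be a $p$-group. A map $k\to kR$ has image in the span of $\sum_{r}r$, which every map $kR\to k$ sends to a multiple of $|R|=0$. Projective $kR$-modules are free, so no nonzero map $k\to k$ factors through a projective:
\begin{equation}\label{eq:endk}
k=\operatorname{Hom}_{D(kR)}(k,k)\xrightarrow{\ \cong\ }\operatorname{Hom}_{\operatorname{St}(kR)}(k,k),\qquad k\neq0\text{ in }\operatorname{St}(kR).
\end{equation}
One consequence will be used often. If $p$ divides $|W|$ and $L$ is a one-dimensional $kW$-module, then \emph{a stable isomorphism $N\to L[m]$ over $kW$ is nonzero in $D(kW)$}, because over a subgroup of order $p$ it is a stable isomorphism onto the nonzero object $k[m]$.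

Tate cohomology agrees with ordinary cohomology in positive degrees. We need this fact with $k$ replaced by a complex.

\begin{lemma}\label{lem:trunc}
Let $N\in D^b(kR)$ satisfy $H_j(N)=0$ for all $j\ge m$. Then
\[\operatorname{Hom}_{D(kR)}(N,k[m])\longrightarrow\operatorname{Hom}_{\operatorname{St}(kR)}(N,k[m])\]
is bijective. In particular $\hat H^m(R;k)=H^m(R;k)$ for $m\ge1$.
\end{lemma}

\begin{proof}
Replace $N$ by a bounded below complex $F$ of finitely generated projectives, and let $M=\operatorname{coker}(\partial_{m+1}\colon F_{m+1}\to F_m)$. Since $H_m(F)=0$, the differential $\partial_m$ induces an injection $\mu\colon M\to F_{m-1}$. The projection $q\colon F\to M[m]$ is a chain map. It factors as $F\to F/F_{<m}\to M[m]$, where the first map has perfect kernel $F_{<m}$ and the second is a quasi-isomorphism because $H_j(F)=0$ for $j>m$. So $q$ is a stable isomorphism, and $\varphi\mapsto\varphi[m]\circ q$ maps $\operatorname{Hom}_{kR}(M,k)$ onto $\operatorname{Hom}_{\operatorname{St}}(F,k[m])$ with kernel the maps that factor through a projective.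

Chain maps $F\to k[m]$ are the maps $F_m\to k$ vanishing on the image of $\partial_{m+1}$, and the null-homotopic ones are those of the form $g\partial_m$. So the same formula maps $\operatorname{Hom}_{kR}(M,k)$ onto $\operatorname{Hom}_{D}(F,k[m])$ with kernel the maps that extend along $\mu$. The two kernels agree. A map that extends along $\mu$ factors through the projective $F_{m-1}$. Conversely, if $\varphi=\beta\alpha$ with $\alpha\colon M\to J$ and $J$ projective, then $J$ is injective, so $\alpha$ extends along $\mu$, and so does $\varphi$.
\end{proof}

\subsection{Spheres and steps}\label{ss:steps}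

A \emph{step} is a pair $Q\lhd Q'$ of $p$-subgroups with $|Q':Q|=p$. In a $p$-group, subgroups of index $p$ are normal and every proper subgroup is properly contained in its normalizer, so any two $p$-subgroups $Q\le P$ are joined by a chain of steps.

Let $n$ be a conjugation-invariant integer function on the $p$-subgroups of $G$. An \emph{$n$-sphere over $\mathcal O_{\mathcal U}(G)$} is a perfect complex $X$ such that, for each $Q\in\mathcal U$, the homology of $X(G/Q)$ is a line $\ell_X(Q)$ concentrated in degree $n(Q)$. The operations of Section~\ref{ss:orbit} take spheres to spheres, and by the K\"unneth formula the tensor product of an $n$-sphere and an $n'$-sphere is an $(n+n')$-sphere.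

\begin{lemma}\label{lem:step}
Let $X$ be perfect over $\mathcal O_{\mathcal U}(G)$, let $Q\lhd Q'$ be a step in $\mathcal U$ and $C=Q'/Q$.
\begin{enumerate}
\item[(a)] The structure map $X(G/Q')\to X(G/Q)$ is $kC$-linear for the trivial action on the source, and it is a stable isomorphism over $kC$.
\item[(b)] If the total homology of $X(G/Q)$ is one-dimensional, so is that of $X(G/Q')$.
\item[(c)] If $X$ is an $n$-sphere, the structure map is a nonzero element
\[s^X_{Q,Q'}\in\operatorname{Hom}_{D(kC)}\bigl(\ell_X(Q')[n(Q')],\ell_X(Q)[n(Q)]\bigr).\]
Moreover $n(Q')\le n(Q)$, and the structure map is a quasi-isomorphism if $n(Q')=n(Q)$.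
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $\mathbb P_T$ the map is the inclusion $k[(T^Q)^C]\subseteq k[T^Q]$. As $|C|=p$, the points of $T^Q$ not fixed by $C$ are free, so the cokernel is a free $kC$-module.

(b) We have $X(G/Q)\cong k[a]$ in $D(kC)$ for some $a$, and $X(G/Q')\cong\bigoplus_ik[i]^{b_i}$, since a complex of vector spaces with trivial action splits. By (a) these objects are isomorphic in $\operatorname{St}(kC)$. By \eqref{eq:endk} each $k[i]$ is nonzero there and the endomorphism ring of $k[a]$ is the field $k$, which has no idempotents but $0$ and $1$. Hence $\sum_ib_i=1$.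

(c) The map is nonzero because it is a stable isomorphism onto a shifted line. It lies in a space isomorphic to $H^d(C;k)$ with $d=n(Q)-n(Q')$, which is zero for $d<0$. For $d=0$ a nonzero element of $H^0(C;k)=k$ is an isomorphism.
\end{proof}

\begin{corollary}\label{cor:smith}
A $k\mathbf O_p(G)^{\mathrm{op}}$-sphere is an $n$-sphere over $\mathbf O_p(G)$ for a unique function $n$, and $n$ is conjugation invariant and monotone.
\end{corollary}

\begin{proof}
Apply (b) and (c) along chains of steps, starting from the trivial subgroup. Invariance holds because $X(g)\colon X(G/Q^g)\to X(G/Q)$ is an isomorphism.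
\end{proof}

\medskip\noindent\emph{Representation spheres.} Let $R$ be a $p$-group and $V$ a real representation of $R$. By Illman's theorem the unit sphere $S(V)$ is a finite $R$-CW complex. If $T_j$ is the $R$-set of its open $j$-cells, then $C_j(S(V)^Q;k)=k[T_j^Q]$, so the cellular chains of the fixed point sets form a perfect complex over $\mathcal O(R)$ with terms $\mathbb P_{T_j}$. Let $\mathbb S^V$ be the cone of the augmentation $C_*(S(V)^{(-)};k)\to\mathbb P_{R/R}$. Its value at $R/Q$ is the augmented chain complex of $S(V^Q)$, shifted up by one, and has homology $k$ in degree $\dim V^Q$; when $V^Q=0$ the sphere is empty and the value is $k$ in degree $0$. So $\mathbb S^V$ is a $\delta_V$-sphere over $\mathcal O(R)$, where $\delta_V(Q)=\dim V^Q$. The function $\delta_V$ is monotone, and it satisfies the Borel--Smith conditions by Section~\ref{sec:intro}.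

\section{Two small groups}\label{sec:examples}

\begin{example}\label{ex:cyclic}
Let $G=C=\langle\sigma\rangle$ have order $p$, and let $\nu=1+\sigma+\dots+\sigma^{p-1}$. The module $\mathbb P_{C/C}$ is constant with value $k$, while $\mathbb P_{C/1}$ has value $kC$ at $C/1$ and $0$ at $C/C$. For $d\ge0$ let $X_d$ be the complex
\[\mathbb P_{C/1}\to\dots\to\mathbb P_{C/1}\to\mathbb P_{C/C}\]
in degrees $d,\dots,1,0$, whose value at $C/1$ is the truncated periodic resolution
\[kC\to\dots\to kC\xrightarrow{\ \nu\ }kC\xrightarrow{\ \sigma-1\ }kC\xrightarrow{\ \varepsilon\ }k .\]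
At $C/C$ the value is $k$ in degree $0$. At $C/1$ the complex is exact below degree $d$, and $H_d$ is the kernel of the last map. For even $d\ge2$ this is $\ker(\sigma-1)=k\nu$, a line. For odd $d$ it is $\ker\varepsilon=\ker\nu$, of dimension $p-1$. So $X_d[a]$ is a sphere with $n(C)=a$ and $n(1)=a+d$ when $d$ is even or $p=2$, and this realizes every monotone Borel--Smith function on $C$.

The example contains the general step. The complex starts from the value $Y=k$ at the top subgroup, and free modules are attached until the homology at $C/1$ is a line in degree $d$. The structure map is a morphism $Y\to k[d]$ in $D(kC)$, an element of $H^d(C;k)$, and its cone is the perfect complex formed by the attached free modules. Conversely, any morphism $Y\to k[d]$ with perfect cone tells us which free modules to attach. In the stable category one has $k\cong k[d]$ for every even $d$, negative or not, but for $d<0$ the group $H^d(C;k)$ vanishes and the stable isomorphism is not the image of any morphism in $D(kC)$. This is how monotonicity enters.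
\end{example}

\begin{example}\label{ex:S3}
Let $G=S_3$, $p=3$ and $C=A_3$. The $3$-subgroups are $1$ and $C$, the Borel--Smith conditions say that $n(1)-n(C)$ is even, and the characters $G\to k^\times$ are $1$ and $\operatorname{sgn}$. Let $G$ act on the boundary of a triangle. Let $V$ be the permutation module on the vertices $v_1,v_2,v_3$, and let $E$ be spanned by the oriented edges $[ij]=-[ji]$, with $\partial[ij]=v_j-v_i$. The cycle $z=[12]+[23]+[31]$ is sent by the transposition $(12)$ to $[21]+[13]+[32]=-z$, so there is an exact sequence of $kG$-modules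
\begin{equation}\label{eq:triangle}
0\to\operatorname{sgn}\to E\xrightarrow{\ \partial\ }V\to k\to0 .
\end{equation}
Both $V$ and $E$ are free over $kC$, hence projective over $kG$ since $|G:C|=2$ is invertible. For a projective $kG$-module $M$, the module $M^+$ with value $M$ at $G/1$ and $0$ at $G/C$ is a summand of a sum of copies of $\mathbb P_{G/1}$. The constant module $k_1$ is a summand of $\mathbb P_{G/C}$, the augmentation being split by half the sum of the two points. So $\Delta=(E^+\to V^+\to k_1)$, in degrees $2,1,0$, is a sphere with $n(C)=0$, $n(1)=2$ and orientation $\operatorname{sgn}$. The complexes $\Delta^{\otimes j}[a]\otimes k_\chi$ realize all pairs allowed by Theorem~\ref{thm:A}.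

Now look at the action of $G/C$ on the line at $C$. In $\Delta\otimes k_{\operatorname{sgn}}$ the orientation is trivial and $G/C$ acts on the line at $C$ by the sign. This is forced. Suppose that a sphere $X$ had $n(1)-n(C)=2$, trivial orientation and trivial action on $\ell_X(C)$. As $C$ is normal, the structure map is $kG$-linear and defines an element of $H^2(S_3;k)$, nonzero by Lemma~\ref{lem:step}. But by \eqref{eq:triangle} there is a projective resolution of $k$ that begins with $V$, $E$, $V\otimes\operatorname{sgn}$, and $V\otimes\operatorname{sgn}$ is induced from the sign module of a subgroup of order $2$, so $\operatorname{Hom}_{kG}(V\otimes\operatorname{sgn},k)=0$ and $H^2(S_3;k)=0$. A construction that proceeds downwards must therefore choose the line at $C$ with the values of $n$ on smaller subgroups in view.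
\end{example}

\section{Attaching one conjugacy class}\label{sec:stage}

A \emph{stage} $(G,\mathcal U,H)$ consists of an upper family $\mathcal U$ in $G$ and a $p$-subgroup $H\notin\mathcal U$ all of whose proper $p$-overgroups lie in $\mathcal U$. We put
\[\mathcal U'=\mathcal U\cup(H),\qquad W=N_G(H)/H,\qquad m=n(H),\]
where $(H)$ is the conjugacy class of $H$ and $n$ is the function under consideration. Listing the conjugacy classes in an upper family by decreasing order of the subgroups, we reach it from $\emptyset$ by a sequence of stages. If $p\nmid|W|$, then $H$ is a Sylow $p$-subgroup, and $\mathcal U=\emptyset$ because a nonempty upper family contains all Sylow subgroups.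

Let $i_!$ be the left adjoint of the restriction from $\mathcal O_{\mathcal U'}(G)$ to $\mathcal O_{\mathcal U}(G)$, and let $j_!$ be the left adjoint of the evaluation $X'\mapsto X'(G/H)$ with values in $kW$-modules; both are left Kan extensions. By the Yoneda lemma $i_!\mathbb P_T=\mathbb P_T$ for $T$ with stabilizers in $\mathcal U$, and $j_!(kW)=\mathbb P_{G/H}$. Hence both functors preserve finitely generated projectives, $(i_!X)|_{\mathcal U}=X$, and $j_!M$ has value $M$ at $G/H$ and vanishes on $\mathcal U$. There are no morphisms $G/P\to G/H$ with $P\in\mathcal U$, so a module over $\mathcal O_{\mathcal U'}(G)$ that vanishes on $\mathcal U$ is determined by the $kW$-module at $G/H$ and is $j_!$ of it.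

For $X$ perfect over $\mathcal O_{\mathcal U}(G)$ define the \emph{singular complex}
\[Y=Y(X)=(i_!X)(G/H),\]
a bounded complex of finitely generated $kW$-modules. On $\mathbb P_T$, with stabilizers in $\mathcal U$, it is $k[T^H]$. If $X=X'|_{\mathcal U}$, the counit $i_!X\to X'$ gives a map $Y\to X'(G/H)$, which we also call the structure map.

\begin{lemma}\label{lem:attach}
Let $(G,\mathcal U,H)$ be a stage.
\begin{enumerate}
\item[(a)] Let $X$ be perfect over $\mathcal O_{\mathcal U}(G)$, let $L$ be a one-dimensional $kW$-module and $\psi\colon Y\to L[m]$ a stable isomorphism over $kW$. Then there are a perfect complex $X'$ over $\mathcal O_{\mathcal U'}(G)$ with $X'|_{\mathcal U}=X$ and an isomorphism $X'(G/H)\cong L[m]$ in $D(kW)$ under which the structure map $Y\to X'(G/H)$ becomes $\psi$.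
\item[(b)] Let $X'$ be perfect over $\mathcal O_{\mathcal U'}(G)$ and $X=X'|_{\mathcal U}$. Then $i_!X\to X'$ is injective with cokernel $j_!\Pi$, where $\Pi$ is a bounded complex of finitely generated projective $kW$-modules. In particular $Y\to X'(G/H)$ is a stable isomorphism.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Complete $\psi$ to a triangle $\Pi\xrightarrow{u}Y\xrightarrow{\psi}L[m]\to\Pi[1]$ with $\Pi$ a bounded complex of finitely generated projectives, and represent $u$ by a chain map. Let $X'$ be the cone of the adjoint chain map $j_!\Pi\to i_!X$. It is perfect and restricts to $X$ on $\mathcal U$, and the counit $i_!X\to X'$ is the inclusion into the cone. At $G/H$ this is the inclusion $Y\to\operatorname{cone}(u)$, and comparing the two triangles on $u$ gives the required isomorphism.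

(b) Let $T$ have stabilizers in $\mathcal U'$, and let $T_{\mathcal U}\subseteq T$ be the set of points with stabilizer in $\mathcal U$. It is preserved by $G$-maps, since these enlarge stabilizers. On $\mathbb P_T$ we have $X=\mathbb P_{T_{\mathcal U}}$, and the counit is the inclusion $\mathbb P_{T_{\mathcal U}}\subseteq\mathbb P_T$. The cokernel vanishes on $\mathcal U$. Its value at $G/H$ is $k[(T\setminus T_{\mathcal U})^H]$, which is free over $kW$ because $T\setminus T_{\mathcal U}$ is a union of orbits $G/H$ and $(G/H)^H=W$.
\end{proof}

Part (a) reduces existence to finding $\psi$. The next lemma reduces uniqueness to showing that there is essentially one candidate for $\psi$.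

\begin{lemma}\label{lem:extend}
Let $(G,\mathcal U,H)$ be a stage with $p\mid|W|$, and let $X,X'$ be $n$-spheres over $\mathcal O_{\mathcal U'}(G)$ with $X|_{\mathcal U}\cong X'|_{\mathcal U}$ in the derived category. Suppose that $\ell_X(H)\cong\ell_{X'}(H)$ as $kW$-modules and that $\operatorname{Hom}_{D(kW)}(Y(X|_{\mathcal U}),\ell_X(H)[m])$ has dimension at most one. Then $X\cong X'$ in the derived category.
\end{lemma}

\begin{proof}
Let $\theta\colon X|_{\mathcal U}\to X'|_{\mathcal U}$ be an isomorphism, put $Y=Y(X|_{\mathcal U})$ and $Y'=Y(X'|_{\mathcal U})$, and let $\psi\colon Y\to X(G/H)$ and $\psi'\colon Y'\to X'(G/H)$ be the structure maps. By Lemma~\ref{lem:attach}(b), $\psi$ and $\psi'Y(\theta)$ are stable isomorphisms onto shifted lines, hence nonzero. By the two hypotheses there is an isomorphism $\eta\colon X(G/H)\to X'(G/H)$ in $D(kW)$ with $\psi'Y(\theta)=\eta\psi$.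

Lemma~\ref{lem:attach}(b) gives a triangle $j_!\Pi[-1]\xrightarrow{\beta}i_!(X|_{\mathcal U})\xrightarrow{\epsilon}X\to j_!\Pi$. Let $\phi$ be the composite of $i_!\theta$ with the counit $i_!(X'|_{\mathcal U})\to X'$. By adjunction, a morphism $j_!\Pi[-1]\to X'$ is zero if its value at $G/H$ is zero in $D(kW)$. The value of $\phi\beta$ at $G/H$ is $\psi'Y(\theta)\beta(G/H)=\eta\,\psi\,\beta(G/H)$, and $\psi\,\beta(G/H)=(\epsilon\beta)(G/H)=0$. So $\phi\beta=0$, and there is $\Theta\colon X\to X'$ with $\Theta\epsilon=\phi$. On $\mathcal U$ this says $\Theta|_{\mathcal U}=\theta$. At $G/H$ it says $\Theta(G/H)\psi=\psi'Y(\theta)\ne0$, so $\Theta(G/H)$ is a nonzero element of $\operatorname{Hom}_{kW}(\ell_X(H),\ell_{X'}(H))$, hence an isomorphism. Thus $\Theta$ is a quasi-isomorphism at every object.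
\end{proof}

To study $Y$ over subgroups of $W$ we cut it down. If $T$ has stabilizers in $\mathcal U$ and $t\in T^H$, then $G_t$ is a $p$-group properly containing $H$, so $N_{G_t}(H)>H$: the $W$-set $T^H$ has no free points. For a subgroup $R\le W$, however, it may have $R$-free points. Let $Y_R=Y_R(X)\subseteq Y$ be given on $\mathbb P_T$ by
\[Y_R=k[\{t\in T^H: R_t\neq1\}],\]
which is natural in $T$ because $G$-maps enlarge stabilizers. It is a complex of $kR$-modules. For a $p$-subgroup $R=P/H$ of $W$ let $X_R$ be the pullback of $X$ to $\mathcal O^*(R)$, and let $\bar X$ be the pullback to $\mathcal O^*(W)$.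

\begin{lemma}\label{lem:YR}
Let $(G,\mathcal U,H)$ be a stage and $X$ perfect over $\mathcal O_{\mathcal U}(G)$.
\begin{enumerate}
\item[(a)] $Y_1=0$ and $Y_W=Y$. For $R'\le R\le W$ we have $Y_{R'}\subseteq Y_R$, and the inclusion is a stable isomorphism over $kR'$.
\item[(b)] If $w\in W$ and $R'^{\,w}\le R$, multiplication by $w^{-1}$ maps $Y_{R'}$ into $Y_R$.
\item[(c)] If $C=Q/H$ has order $p$, then $Y_C=X(G/Q)$ with trivial action of $C$. For $w\in N_G(H)$, multiplication by $w$ from $Y_{C^w}$ to $Y_C$ is $X(w)\colon X(G/Q^w)\to X(G/Q)$. If $X=X'|_{\mathcal U}$, the composite $Y_C\subseteq Y\to X'(G/H)$ is the structure map $X'(G/Q)\to X'(G/H)$.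
\item[(d)] $Y_R(X)=Y_R(\bar X)$, formed in the stage of $W$ at the trivial subgroup. If $R=P/H$ is a $p$-group, then $Y_R(X)=Y(X_R)$, formed in the stage of $R$ at the trivial subgroup, and $Y_R(X)=Y(X|_P)$, formed in the stage $(P,\mathcal U,H)$.
\end{enumerate}
\end{lemma}

\begin{proof}
All statements are checked on $\mathbb P_T$. (a) The quotient $Y_R/Y_{R'}$ is spanned by the $R'$-free points with $R_t\ne1$, so it is free over $kR'$. (b) If $1\ne r\in R'$ fixes $t$, then $w^{-1}rw\in R$ fixes $w^{-1}t$. (c) The condition $C_t\ne1$ means $t\in T^Q$, the maps in the second claim are both $t\mapsto wt$, and those in the third are both inclusions $T^Q\subseteq T^H$. (d) We have $\bar X=\mathbb P_{T^H}$, with $T^H$ free of $W$-free points. Next, $X_R=\mathbb P_{T'}$ with $T'=\{t\in T^H:R_t\ne1\}$, because $R$-free orbits contribute nothing on $\mathcal O^*(R)$. Finally $X|_P=\mathbb P_{T''}$ with $T''=\{t\in T:P_t\in\mathcal U\}$, and for $t\in T^H$ the condition $P_t\in\mathcal U$ means $P_t>H$, that is, $R_t\ne1$.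
\end{proof}

By (d), questions about $Y_R$ for a $p$-group $R$ are questions about a sphere over $\mathcal O^*(R)$ for the function $f(P'/H)=n(P')$ on the subgroups of $R$. This function has $f(1)=m$, and it inherits monotonicity, conjugation invariance and each Borel--Smith condition from $n$.

\section{Lifting stable maps}\label{sec:lifting}

In this section $R$ is a $p$-group and $f$ is a conjugation-invariant monotone function on its subgroups that satisfies (BS2). The goal is the following statement.

\begin{proposition}\label{prop:lift}
Let $R\ne1$, let $X$ be an $f$-sphere over $\mathcal O^*(R)$, and let $Y=Y(X)$ and $m=f(1)$. Then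
\[\operatorname{Hom}_{D(kR)}(Y,k[m])\longrightarrow\operatorname{Hom}_{\operatorname{St}(kR)}(Y,k[m])\]
is bijective.
\end{proposition}

For $R=C$ of order $p$ we have $Y\cong k[f(C)]$, and the claim is that $H^d(C;k)\to\hat H^d(C;k)$ is bijective for $d=f(1)-f(C)\ge0$. This holds for two different reasons: by Lemma~\ref{lem:trunc} when $d>0$, and by \eqref{eq:endk} when $d=0$. The general proof splits in the same way. If $f$ drops on every nontrivial subgroup, we show that the homology of $Y$ lies below degree $m$. If it does not, we show that $Y\cong k[m]$ already in $D(kR)$. Each case rests on a numerical consequence of (BS2). For $f=\delta_V$, the equation $f(A)=f(1)$ says that $A$ acts trivially on $V$, and the first lemma recovers the kernel of the action from $f$ alone.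

\begin{lemma}\label{lem:kernel}
\begin{enumerate}
\item[(a)] If $A,Q\le R$, $Q$ normalizes $A$ and $f(A)=f(1)$, then $f(AQ)=f(Q)$.
\item[(b)] If $f(A)=f(1)$ for some $A\neq1$, there is a normal subgroup $K\ne1$ of $R$ with $f(QK)=f(Q)$ for all $Q\le R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $|Q|$; the case $Q=1$ is the hypothesis. Let $Q_0<Q$ have index $p$ and put $B=AQ_0$, so that $f(B)=f(Q_0)$ by induction. The index $|AQ:B|=p/|A\cap Q:A\cap Q_0|$ is $1$ or $p$. If $B=AQ$, then $f(AQ)=f(Q_0)\ge f(Q)\ge f(AQ)$ and we are done.

Let $|AQ:B|=p$. Then $B\lhd AQ$, $Q\not\le B$ and $Q\cap B=Q_0$. Choose a chain of steps $Q=C_0\lhd C_1\lhd\dots\lhd C_l=AQ$ and put $B_i=C_i\cap B$. Since $C_i\not\le B$, we have $|C_i:B_i|=p$, hence $|B_{i+1}:B_i|=p$. The group $B_i$ is normal in $C_{i+1}$, since $C_i$ and $B$ are normalized by $C_{i+1}$. The quotient $C_{i+1}/B_i$ has order $p^2$ and contains the subgroups $C_i/B_i$ and $B_{i+1}/B_i$ of order $p$, which are distinct because $B_{i+1}\le B$ and $C_i\not\le B$. So it is elementary abelian. From $Q_0\le B_i\le B$ and monotonicity, all $f(B_i)$ equal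 $f(Q_0)$. In (BS2) for $B_i\lhd C_{i+1}$ the summand $f(B_{i+1})-f(C_{i+1})$ therefore equals the left side. All summands are nonnegative, so the others vanish, and in particular $f(C_i)=f(C_{i+1})$. Hence $f(Q)=f(AQ)$.

(b) Let $K$ have maximal order among the subgroups with $f(K)=f(1)$; then $K\ne1$. Suppose that $N=N_R(K)$ is proper, pick $s\in N_R(N)\setminus N$ and put $K'=sKs^{-1}\ne K$. Both $K$ and $K'$ are normal in $N$, so (a) gives $f(KK')=f(K')=f(1)$, against maximality. So $K$ is normal, and (a) applies with $A=K$.
\end{proof}

\begin{lemma}\label{lem:rank}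
If $f(Q)<f(1)$ for all $1\ne Q\le R$, then $f(E)\le f(1)-\operatorname{rk}(E)$ for every elementary abelian subgroup $E\le R$.
\end{lemma}

\begin{proof}
Let $M$ run over the maximal subgroups of $E$. We claim that for all $Q\le E$
\begin{equation}\label{eq:hyperplanes}
f(Q)-f(E)=\sum_{M\ge Q}\bigl(f(M)-f(E)\bigr).
\end{equation}
Let $u_M(Q)$ be $1$ if $Q\le M$ and $0$ otherwise. This function satisfies (BS2) for every section $K/D$ of rank two in $E$. If $D\le M$ and $K\not\le M$, the left side is $1$, and exactly one intermediate subgroup lies in $M$, namely $K\cap M$. If $K\le M$ or $D\not\le M$, then $u_M$ is constant on the section and both sides are $0$. Constants satisfy (BS2) as well, so the difference $h(Q)$ of the two sides of \eqref{eq:hyperplanes} satisfies (BS2). It vanishes for $Q=E$ and for $Q$ maximal. If $|E:Q|\ge p^2$, then (BS2) for a section $K/Q$ of rank two expresses $h(Q)$ through values of $h$ on larger subgroups, so $h=0$ by induction.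

By monotonicity all terms $f(M)-f(E)$ are nonnegative. Let $D$ be the intersection of the $M$ with $f(M)>f(E)$, and $D=E$ if there are none. The right sides of \eqref{eq:hyperplanes} for $Q=D$ and $Q=1$ are equal, so $f(D)=f(1)$ and $D=1$. An intersection of $s$ maximal subgroups has index at most $p^s$, so at least $\operatorname{rk}(E)$ of them have $f(M)>f(E)$, and each contributes at least $1$ to $f(1)-f(E)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lift}]
\emph{Case 1: $f(A)=f(1)$ for some $A\ne1$.} Take $K$ as in Lemma~\ref{lem:kernel}(b). The subgroups containing $K$ form an upper family. Restrict $X$ to it and let $Z$ be the left Kan extension of the restriction back to $\mathcal O^*(R)$. The terms of $Z$ are summands of modules $\mathbb P_T$ with $K$ acting trivially on $T$, so that $T^Q=T^{QK}$ for all $Q\le R$. Hence the structure map $Z(R/QK)\to Z(R/Q)$ is an isomorphism for $Q\neq1$. Since $Z(R/QK)=X(R/QK)$, the counit $Z\to X$ at $R/Q$ is identified with the structure map $X(R/QK)\to X(R/Q)$. The function $f$ is constant along a chain of steps from $Q$ to $QK$, so this map is a quasi-isomorphism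 by Lemma~\ref{lem:step}(c). Thus $Z\to X$ is a homotopy equivalence, and so is $Y(Z)\to Y$. On $\mathbb P_T$ as above $Y(Z)=k[T]=k[T^K]$, so $Y(Z)=X(R/K)$ has homology a line in degree $f(K)=m$. Therefore $Y\cong k[m]$ in $D(kR)$, and the claim is \eqref{eq:endk}.

\emph{Case 2: $f(Q)<f(1)$ for all $Q\ne1$.} By Lemma~\ref{lem:trunc} it suffices to show that $H_j(Y)=0$ for $j\ge m$. We know the homology of the values $X(R/Q)$, and $Y$ is a union of their images, so we resolve $Y$ by these values. Using only elementary abelian subgroups keeps the resolution short enough for Lemma~\ref{lem:rank} to apply. Let $\mathcal A$ be the poset of nontrivial elementary abelian subgroups of $R$, and for $r\ge0$ let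
\[B_r(X)=\bigoplus_{E_0<\dots<E_r}X(R/E_r),\]
the sum over chains in $\mathcal A$. The differential $B_r\to B_{r-1}$ is the alternating sum of the maps that omit one $E_i$; these are the identity of $X(R/E_r)$ for $i<r$ and the structure map $X(R/E_r)\to X(R/E_{r-1})$ for $i=r$. There is an augmentation $B_0(X)\to Y$, given on $\mathbb P_T$ by the inclusions $k[T^E]\subseteq k[T]$. On $\mathbb P_T$, with $T$ free of free points, the augmented complex is the direct sum over $t\in T$ of the augmented simplicial chain complexes of the posets $\mathcal A_t=\{E\in\mathcal A:E\le R_t\}$. Let $Z_t$ be a central subgroup of order $p$ in $R_t$. The order-preserving maps $E\mapsto E$, $E\mapsto EZ_t$ and $E\mapsto Z_t$ of $\mathcal A_t$ to itself satisfy $E\le EZ_t\ge Z_t$, and comparable order-preserving maps are homotopic, so $\mathcal A_t$ is contractible. Hence the augmented complex is exact, and for general $X$ the augmentation $\operatorname{Tot}B_\bullet(X)\to Y$ is a quasi-isomorphism of complexes of vector spaces.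

Filter the total complex by $r$. The subquotients are sums of complexes $X(R/E_r)[r]$, with homology in degree $r+f(E_r)$. A chain $E_0<\dots<E_r$ of nontrivial subgroups has $r\le\operatorname{rk}(E_r)-1$. So $H_j(Y)\ne0$ implies $j\le\operatorname{rk}(E_r)-1+f(E_r)\le m-1$ for some chain, by Lemma~\ref{lem:rank}.
\end{proof}

\section{Spheres over $p$-groups}\label{sec:pgroups}

\subsection{Uniqueness and rigidity}

\begin{proposition}\label{prop:uniqp}
Let $R$ be a $p$-group, $f$ a conjugation-invariant monotone function on its subgroups satisfying \textup{(BS2)}, and $\mathcal V$ an upper family in $R$. Any two $f$-spheres over $\mathcal O_{\mathcal V}(R)$ are isomorphic in the derived category.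
\end{proposition}

\begin{proof}
We use induction along a sequence of stages from $\emptyset$ to $\mathcal V$. Let $(R,\mathcal U,H)$ be a stage and $X,X'$ two $f$-spheres over $\mathcal O_{\mathcal U'}(R)$ with $X|_{\mathcal U}\cong X'|_{\mathcal U}$. If $W=1$, then $H=R$, the category has one object and one morphism, and both complexes are isomorphic to $k[m]$. Let $W\ne1$. It is a $p$-group, so it acts trivially on $\ell_X(H)$ and $\ell_{X'}(H)$. Let $Y=Y(X|_{\mathcal U})$. By Lemma~\ref{lem:attach}(b), $Y\cong k[m]$ in $\operatorname{St}(kW)$, so $\operatorname{Hom}_{\operatorname{St}(kW)}(Y,k[m])$ is one-dimensional by \eqref{eq:endk}. By Lemma~\ref{lem:YR}(d) and Proposition~\ref{prop:lift}, so is $\operatorname{Hom}_{D(kW)}(Y,k[m])$. Lemma~\ref{lem:extend} gives $X\cong X'$.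
\end{proof}

The isomorphism is not unique, but its effect on homology is unique up to one scalar.

\begin{lemma}\label{lem:rigid}
Let $R$ be a $p$-group, $\mathcal V$ an upper family in $R$, and $\Theta,\Theta'\colon X\to X'$ isomorphisms of spheres over $\mathcal O_{\mathcal V}(R)$ in the derived category. If $\Theta$ and $\Theta'$ induce the same map $\ell_X(Q)\to\ell_{X'}(Q)$ for one $Q\in\mathcal V$, they do so for all $Q\in\mathcal V$.
\end{lemma}

\begin{proof}
The automorphism $\Theta^{-1}\Theta'$ acts on $\ell_X(Q)$ by a scalar $\lambda_Q$. It is represented by a chain map of modules over $\mathcal O_{\mathcal V}(R)$, so for a step $Q\lhd Q'$ in $\mathcal V$ it commutes with the structure map in $D(k[Q'/Q])$. This gives $\lambda_Q\,s^X_{Q,Q'}=\lambda_{Q'}\,s^X_{Q,Q'}$, and $s^X_{Q,Q'}\ne0$ by Lemma~\ref{lem:step}(c). Every $Q\in\mathcal V$ is joined to $R$ by a chain of steps in $\mathcal V$, so all $\lambda_Q$ are equal.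
\end{proof}

\subsection{Necessity of the Borel--Smith conditions}

\begin{proposition}\label{prop:necessity}
The dimension function of a $k\mathbf O_p(G)^{\mathrm{op}}$-sphere satisfies the Borel--Smith conditions.
\end{proposition}

\begin{proof}
Let $H\trianglelefteq K$ be $p$-subgroups. Pulling back to the section $R=K/H$, we may consider an $f$-sphere $X$ over $\mathcal O(R)$ with $f$ monotone. Each condition records the shifts $d$ for which $k\cong k[d]$ in $\operatorname{St}(kR)$.

\emph{\textup{(BS1)}, \textup{(BS3)}, \textup{(BS4)}.} Here $R$ has a unique subgroup $Z$ of order $p$, which lies in every nontrivial subgroup. On $\mathbb P_T$ the cokernel of the $kR$-map $X(R/Z)\to X(R/1)$ is spanned by $T\setminus T^Z$, the set of free points. So $k[f(Z)]\cong k[f(1)]$, that is, $k\cong k[d]$ in $\operatorname{St}(kR)$ for $d=f(1)-f(Z)$.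

Let $R=\langle\sigma\rangle$ be cyclic of order $q$, with $q=p$ odd or $q=4$. The exact sequence $0\to k\to kR\xrightarrow{\sigma-1}kR\to k\to0$ gives $k\cong k[2]$. If $d$ were odd, we would get $k\cong k[-1]$, and $k[-1]$ is isomorphic to the augmentation ideal, of dimension $q-1$. Stably isomorphic modules have the same dimension modulo $q$, as projectives are free, and $q-1\not\equiv1\pmod q$. So $d$ is even. For $R=Q_8$, recall that $\dim\hat H^j(Q_8;k)$ is $1,2,2,1$ for $j\equiv0,1,2,3\pmod 4$. An isomorphism $k\cong k[d]$ makes this sequence invariant under the shift by $d$. The shifts by $1,2,3$ give $2,2,1,1$ and $2,1,1,2$ and $1,1,2,2$, so $4\mid d$.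

\emph{\textup{(BS2)}.} Let $R=E\cong(\mathbb Z/p)^2$ with subgroups $K_0,\dots,K_p$ of order $p$, and put $d_i=f(K_i)-f(E)\ge0$. For $p$ odd $d_i$ is even by (BS1). The nontrivial irreducible real representations of $E/K_i$ have dimension $2$ for $p$ odd and $1$ for $p=2$, so there is a sum $V_i$ of such representations with $\dim V_i=d_i$. Let $V=\bigoplus_iV_i$. For $j\ne i$ the group $K_i$ maps onto $E/K_j$, so $V^{K_i}=V_i$ and $V^E=0$. The function $f'=f(E)+\delta_V$ is monotone, satisfies (BS2) and agrees with $f$ on nontrivial subgroups. Thus $X$ and $X'=\mathbb S^V[f(E)]$ restrict to $f'$-spheres over $\mathcal O^*(E)$, and these are isomorphic by Proposition~\ref{prop:uniqp}. Their singular complexes are then isomorphic, and Lemma~\ref{lem:attach}(b) gives $k[f(1)]\cong k[f'(1)]$ in $\operatorname{St}(kE)$. By the K\"unneth formula and Lemma~\ref{lem:trunc}, $\dim\hat H^j(E;k)=j+1$ for $j\ge1$, so $k\cong k[d]$ is impossible for $d>0$, and therefore for $d\ne0$. Hence $f(1)=f'(1)=f(E)+\sum_id_i$.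
\end{proof}

\subsection{The stable class of the singular complex}

We use the following theorem of tom Dieck \cite[Theorem~III.5.4]{tD}, which holds for finite nilpotent groups and which we need for $p$-groups: \emph{every conjugation-invariant function $f$ on the subgroups of a finite $p$-group $R$ that satisfies the Borel--Smith conditions has the form $f=\delta_{V_1}-\delta_{V_2}$ for real representations $V_1,V_2$ of $R$.} If (BS4) is stated for all generalized quaternion quotients $K/H$, that version follows from ours, since a generalized quaternion group contains a quaternion group of order $8$ with the same central involution.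

A difference of representations has no sphere. But one can multiply the given sphere by $\mathbb S^{V_2}$, identify the product by uniqueness, and cancel the factor stably, where it acts as a shift.

\begin{proposition}\label{prop:stableclass}
Let $R\ne1$ be a $p$-group, $f$ a monotone Borel--Smith function on $R$, and $X$ an $f$-sphere over $\mathcal O^*(R)$. Then $Y(X)\cong k[f(1)]$ in $\operatorname{St}(kR)$.
\end{proposition}

\begin{proof}
Write $f=\delta_{V_1}-\delta_{V_2}$ and $d_i=\dim V_i$. Over $\mathcal O^*(R)$, both $X\otimes\mathbb S^{V_2}$ and $\mathbb S^{V_1}$ are $\delta_{V_1}$-spheres, and $\delta_{V_1}$ is monotone and satisfies (BS2). By Proposition~\ref{prop:uniqp} they are isomorphic, so their singular complexes are isomorphic. By Lemma~\ref{lem:attach}(b) the singular complex of $\mathbb S^{V_1}$ is stably isomorphic to $\mathbb S^{V_1}(R/1)\cong k[d_1]$. On the other hand there is a natural stable isomorphism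
\[Y(X\otimes\mathbb S^{V_2})\longrightarrow Y(X)\otimes\mathbb S^{V_2}(R/1).\]
On $\mathbb P_T$ and $\mathbb P_{T'}$, with $T$ free of free points and $T'$ arbitrary, it is the inclusion of the span of the non-free points of $T\times T'$ in $k[T\times T']=k[T]\otimes k[T']$, and the cokernel is free. Since $\otimes_k$ is exact, the target is isomorphic to $Y(X)[d_2]$ in $D(kR)$. Hence $Y(X)[d_2]\cong k[d_1]$ stably, and $d_1-d_2=f(1)$.
\end{proof}

For a stage $(G,\mathcal U,H)$, a perfect complex $X$ over $\mathcal O_{\mathcal U}(G)$, a one-dimensional $kW$-module $L$ and a subgroup $R\le W$ put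
\[\Psi(R)=\operatorname{Hom}_{D(kR)}(Y_R,L[m]).\]
For $R'\le R$, restricting the group action and composing with $Y_{R'}\subseteq Y_R$ gives a restriction map $\Psi(R)\to\Psi(R')$. We are looking for a stable isomorphism in $\Psi(W)$.

\begin{corollary}\label{cor:psi}
Let $n$ be a monotone Borel--Smith function on $G$, let $X$ be an $n$-sphere over $\mathcal O_{\mathcal U}(G)$, and let $R\ne1$ be a $p$-subgroup of $W$. Then $\Psi(R)$ is one-dimensional and its nonzero elements are stable isomorphisms. For $1\ne R'\le R$, restriction $\Psi(R)\to\Psi(R')$ is bijective.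
\end{corollary}

\begin{proof}
Over $kR$ we have $L\cong k$, and $Y_R=Y(X_R)$ by Lemma~\ref{lem:YR}(d). By Propositions~\ref{prop:lift} and~\ref{prop:stableclass}, $\Psi(R)$ is identified with $\operatorname{Hom}_{\operatorname{St}(kR)}(k[m],k[m])=k$, whose nonzero elements are invertible. A nonzero element of $\Psi(R)$ restricts to a stable isomorphism over $kR'$ by Lemma~\ref{lem:YR}(a), which is nonzero, and both spaces are one-dimensional.
\end{proof}

\begin{proposition}\label{prop:existp}
Let $R$ be a $p$-group and $f$ a monotone Borel--Smith function on $R$. There is an $f$-sphere over $\mathcal O(R)$.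
\end{proposition}

\begin{proof}
Proceed along a sequence of stages from $\emptyset$ to the family of all subgroups, with $L=k$. At the first stage $H=R$, $W=1$, $Y=0$, and $\psi\colon0\to k[m]$ has perfect cone. At the other stages $W$ is a nontrivial $p$-group, and any nonzero $\psi\in\Psi(W)$ is a stable isomorphism by Corollary~\ref{cor:psi}. Apply Lemma~\ref{lem:attach}(a).
\end{proof}

\section{Descent from a Sylow subgroup}\label{sec:transfer}

When $W$ is not a $p$-group, we want to compute $\Psi(W)$ from $\Psi(S)$ for a Sylow $p$-subgroup $S$, as one computes group cohomology by stable elements. The usual transfer argument applies to the groups $\operatorname{Hom}_{D(kR)}(Y,L[m])$, with the same complex $Y$ for all $R$, and these are not the groups that Corollary~\ref{cor:psi} controls. For example, let $W=S_3$, $p=2$, $X=\mathbb P_{W/S}$ over $\mathcal O^*(W)$, $L=k$ and $m=0$. This is a sphere for $n=0$, since each involution fixes one of the three points. The group $S$ has a fixed point and a free orbit on $W/S$, so $\operatorname{Hom}_{kS}(Y,k)$ has dimension $2$, while $Y_S=k$ and $\Psi(S)$ has dimension $1$.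 We need a transfer for the groups $\Psi(R)$ themselves.

By Lemma~\ref{lem:YR}(d) we may replace $X$ by $\bar X$. So let $W$ be a finite group with Sylow $p$-subgroup $S\neq1$, let $X$ be perfect over $\mathcal O^*(W)$, and let $L$, $m$, $Y_R$ and $\Psi(R)$ be as above, with $H=1$. For $w\in W$ and $R'^{\,w}\le R$ let $\gamma_w^*$ be restriction along the homomorphism $R'\to R$, $r\mapsto w^{-1}rw$. Multiplication by $w^{-1}$ is a $kR'$-map $Y_{R'}\to\gamma_w^*Y_R$, by Lemma~\ref{lem:YR}(b), and multiplication by $w$ is a $kR'$-map $\gamma_w^*L\to L$. Define
\begin{equation}\label{eq:wstar}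
w^*\colon\Psi(R)\to\Psi(R'),\qquad w^*\alpha=w\circ\gamma_w^*(\alpha)\circ w^{-1}.
\end{equation}
Fix a resolution $L\to I$ by finitely generated injective $kW$-modules $I^0,I^1,\dots$, with $L\subseteq I^0$ and $I^j$ in homological degree $-j$. These modules are injective over every subgroup, so $\Psi(R)$ is the space of homotopy classes of $kR$-chain maps $\alpha\colon Y_R\to I[m]$, and $w^*\alpha$ is $y\mapsto w\,\alpha(w^{-1}y)$. From this formula, $1^*$ is restriction, $v^*w^*=(vw)^*$ whenever $R''^{\,v}\le R'$ and $R'^{\,w}\le R$, and $w^*=1^*$ if $w\in R$.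

\begin{proposition}\label{prop:transfer}
Restriction $\Psi(W)\to\Psi(S)$ is injective, and its image consists of the elements $\alpha$ with $x^*\alpha=1^*\alpha$ in $\Psi(S\cap xSx^{-1})$ for all $x\in W$.
\end{proposition}

On $\mathbb P_T$, a cochain for $\Psi(S)$ is an $S$-map $u$ from the non-$S$-free part of $T$ to $I$. The transfer formula $t\mapsto\sum_{wS}w\,u(w^{-1}t)$ needs values of $u$ at $S$-free points, and extension by zero is not natural in $T$, because a $W$-map can send an $S$-free point to a non-free one. The remedy is to allow arbitrary values at free points, taken in the acyclic complex $I/L$, which does not change the cohomology. Summation then survives the passage to the quotient because free orbits of nontrivial $p$-groups have size divisible by $p$.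

\begin{proof}
\emph{The coefficient system.} For a finite $W$-set $T$ whose stabilizers are $p$-groups let $\Gamma(T)=\operatorname{Map}_W(T,I)$, a complex of vector spaces. A $W$-map $f\colon T'\to T$ induces $f^*\colon\Gamma(T)\to\Gamma(T')$ by composition and $f_*\colon\Gamma(T')\to\Gamma(T)$ by $(f_*u)(t)=\sum_{f(t')=t}u(t')$. If all fibers of $f$ have $a$ elements, then $f_*f^*=a$. If $b\colon T''\to T$ is another $W$-map and $f'\colon T'\times_TT''\to T''$, $b'\colon T'\times_TT''\to T'$ are the projections, then $b^*f_*=f'_*b'^*$, since $b'$ maps the fiber of $f'$ over $t''$ bijectively onto the fiber of $f$ over $b(t'')$.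

Let $\Gamma_0(T)\subseteq\Gamma(T)$ consist of the $W$-maps $T\to L\subseteq I^0$ that vanish at all non-free points. It is a subcomplex, as the differential kills $L$. It is stable under $f^*$, since the image of a non-free point is non-free. It is stable under $f_*$ as well. Let $u\in\Gamma_0(T')$ and let $t\in T$ have $W_t\ne1$. The non-free points of $f^{-1}(t)$ contribute $0$ to $(f_*u)(t)$. The free points form $W_t$-orbits of size $|W_t|$, which is zero in $k$, and $u$ is constant on each orbit because the $p$-group $W_t$ acts trivially on $L$. So $(f_*u)(t)=0$. Hence $\bar\Gamma=\Gamma/\Gamma_0$ inherits $f^*$, $f_*$ and the two identities, and it takes disjoint unions to products.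

\emph{A functor of $W$-sets.} For any finite $W$-set $A$ let $\bar\Gamma_A$ be the complex of modules over $\mathcal O^*(W)$ with $\bar\Gamma_A(W/P)=\bar\Gamma(W/P\times A)$. Then $\operatorname{Hom}(\mathbb P_T,\bar\Gamma_A)=\bar\Gamma(T\times A)$ for $T$ without free points. Let $\Phi(A)$ be the space of homotopy classes of chain maps $X\to\bar\Gamma_A[m]$. A $W$-map $a\colon A'\to A$ induces chain maps $(1\times a)^*$ and $(1\times a)_*$ between $\bar\Gamma_A$ and $\bar\Gamma_{A'}$; the second is natural in $W/P$ by the pullback identity. So there are maps $a^*\colon\Phi(A)\to\Phi(A')$ and $a_*\colon\Phi(A')\to\Phi(A)$ satisfying the two identities, and $\Phi$ takes disjoint unions to products.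

Let $A=W/S$, let $\pi\colon A\to W/W$ be the projection to a point and $p_1,p_2\colon A\times A\to A$ the two projections. Put $a=|A|$, which is invertible in $k$. Then $\pi_*\pi^*=a$, $(p_1)_*p_1^*=a$, and $(p_1)_*p_2^*=\pi^*\pi_*$ because $A\times A$ is the pullback of $\pi$ along $\pi$. So $\pi^*$ is injective. Its image lies in $\{\alpha:p_1^*\alpha=p_2^*\alpha\}$ since $\pi p_1=\pi p_2$. Conversely, if $p_1^*\alpha=p_2^*\alpha$, then $a\alpha=(p_1)_*p_1^*\alpha=(p_1)_*p_2^*\alpha=\pi^*\pi_*\alpha$, so $\alpha$ is in the image.

\emph{Identification of $\Phi(W/R)$ with $\Psi(R)$.} Let $R\le W$ be any subgroup and $T$ a $W$-set without free points. Write $T=T_{\mathrm{fr}}\sqcup T_{\mathrm{nf}}$ for the decomposition into $R$-free and non-$R$-free points. A $W$-map $U\colon T\times W/R\to I$ corresponds to the $R$-map $u\colon T\to I$, $u(t)=U(t,eR)$. The stabilizer of $(t,eR)$ is $R_t$, so $\Gamma_0(T\times W/R)$ corresponds to the $R$-maps $T\to L$ that vanish on $T_{\mathrm{nf}}$. Restriction to $T_{\mathrm{nf}}$ gives a surjection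
\[\operatorname{Hom}(\mathbb P_T,\bar\Gamma_{W/R})\longrightarrow\operatorname{Map}_R(T_{\mathrm{nf}},I)=\operatorname{Hom}_{kR}(Y_R(\mathbb P_T),I),\]
natural in $T$ since $W$-maps preserve non-$R$-free points. Its kernel is the quotient $\operatorname{Map}_R(T_{\mathrm{fr}},I)/\operatorname{Map}_R(T_{\mathrm{fr}},L)$, a product of copies of the acyclic complex $I/L$, one for each free $R$-orbit. So for every perfect $X$ the map $\operatorname{Hom}(X,\bar\Gamma_{W/R})\to\operatorname{Hom}_{kR}(Y_R,I)$ is a quasi-isomorphism, and $\Phi(W/R)\cong\Psi(R)$. If $R'^{\,w}\le R$, the $W$-map $W/R'\to W/R$, $yR'\mapsto ywR$, pulls $U$ back to the map with values $U(t,wR)=w\,U(w^{-1}t,eR)=w\,u(w^{-1}t)$ at $(t,eR')$. So it induces the map $w^*$ of \eqref{eq:wstar}. In particular $\pi^*$ is the restriction $\Psi(W)\to\Psi(S)$.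

\emph{Double cosets.} Let $x$ run over representatives of $S\backslash W/S$ and put $R_x=S\cap xSx^{-1}$, the stabilizer of $(eS,xS)$. The maps $W/R_x\to A\times A$, $yR_x\mapsto(yS,yxS)$, identify $A\times A$ with $\bigsqcup_xW/R_x$. On $W/R_x$ the projections $p_1$ and $p_2$ are $yR_x\mapsto yS$ and $yR_x\mapsto yxS$, so the $x$-components of $p_1^*$ and $p_2^*$ are $1^*$ and $x^*$. The image of restriction is therefore the set of $\alpha$ with $x^*\alpha=1^*\alpha$ for all representatives $x$. Every element of $W$ occurs in some set of representatives, and the image does not depend on the choice, so the condition may be imposed for all $x\in W$.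
\end{proof}

\section{Existence for an arbitrary finite group}\label{sec:existence}

Fix a monotone Borel--Smith function $n$ on the $p$-subgroups of $G$. We construct an $n$-sphere over $\mathbf O_p(G)$ with trivial orientation. At a stage, $\Psi(S)$ is a line, and by Proposition~\ref{prop:transfer} we need $x^*=1^*$ on it, a family of equations between scalars. By Corollary~\ref{cor:psi} they can be tested on subgroups of order $p$, where they involve only the lines $\ell_X(Q)$, the maps $X(g)$ between them and the classes of the structure maps of steps. Example~\ref{ex:S3} shows that these data are forced by $n$ and the orientation. So we write them down in advance, reading them off from the spheres of the $p$-subgroups, and we carry along, as part of the induction, an identification of the lines of $X$ with the prescribed ones.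

\subsection{Conjugation functors}

For $g\colon Q\to P$, with $Q,P$ $p$-subgroups and $Q^g\le P$, let $\gamma_g\colon\mathcal O(Q)\to\mathcal O(P)$ be the functor $Q/D\mapsto P/D^g$, given on morphisms by $q\mapsto g^{-1}qg$. Then $\gamma_{gh}=\gamma_h\gamma_g$, so that $\gamma_{gh}^*=\gamma_g^*\gamma_h^*$ for the pullback functors. The pullback $\gamma_g^*\mathbb P_T$ is $\mathbb P_T$ with $q\in Q$ acting on $T$ as $g^{-1}qg$, so $\gamma_g^*$ preserves perfect complexes, and it takes $n$-spheres to $n$-spheres since $n(D^g)=n(D)$. For a complex $X$ over $\mathbf O_p(G)$ the isomorphisms $X(g)\colon X(G/D^g)\to X(G/D)$, $D\le Q$, form an isomorphism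
\begin{equation}\label{eq:Xg}
X(g)\colon\gamma_g^*(X|_P)\to X|_Q ,
\end{equation}
natural because $g\cdot g^{-1}qg=q\cdot g$.

For a step $D\lhd D'$, conjugation gives an isomorphism $D'/D\to D'^g/D^g$, and $\gamma_g^*$ also denotes restriction along it, as in Section~\ref{sec:transfer}. Maps between lines are regarded as morphisms in $D(k[D'/D])$ between the lines placed in the degree given by $n$. If $X$ is an $n$-sphere over $\mathcal O_{\mathcal U}(G)$ and the step lies in $\mathcal U$, then
\begin{equation}\label{eq:Xsteps}
X(g)\,\gamma_g^*\bigl(s^X_{D^g,D'^g}\bigr)=s^X_{D,D'}\,X(g),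
\end{equation}
since both sides are represented by the chain map $X(g\colon D\to D'^g)$.

\subsection{The prescribed lines}

For each $p$-subgroup $P$ choose an $n$-sphere $\Sigma_P$ over $\mathcal O(P)$, by Proposition~\ref{prop:existp}, and a basis vector $b_P$ of $\ell_{\Sigma_P}(1)$. Let $g\colon Q\to P$. By Proposition~\ref{prop:uniqp} there is an isomorphism $\gamma_g^*\Sigma_P\to\Sigma_Q$, and after scaling it sends $b_P$ to $b_Q$; call such an isomorphism \emph{normalized}. By Lemma~\ref{lem:rigid} the induced maps
\[\nu_g^{Q,P}(D)\colon\ell_{\Sigma_P}(D^g)\to\ell_{\Sigma_Q}(D),\qquad D\le Q,\]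
do not depend on the choice. They have the following properties.
\begin{enumerate}
\item[(N1)] For $g\colon Q\to P$ and $h\colon P\to P'$ we have $\nu^{Q,P'}_{gh}(D)=\nu^{Q,P}_g(D)\,\nu^{P,P'}_h(D^g)$. Indeed, if $\nu$ and $\nu'$ are normalized for $g$ and $h$, then $\nu\circ\gamma_g^*(\nu')$ is normalized for $gh$.
\item[(N2)] For $q\in P$ we have $\nu^{P,P}_q(P)=\mathrm{id}$. Indeed, the isomorphism $\Sigma_P(q)$ of \eqref{eq:Xg} is normalized, as $q$ acts trivially on the line $\ell_{\Sigma_P}(1)$, and $q\colon P/P\to P/P$ is the identity.
\item[(N3)] For a step $D\lhd D'\le Q$ we have $\nu^{Q,P}_g(D)\,\gamma_g^*\bigl(s^{\Sigma_P}_{D^g,D'^g}\bigr)=s^{\Sigma_Q}_{D,D'}\,\nu_g^{Q,P}(D')$. Indeed, a normalized isomorphism is a chain map of modules over $\mathcal O(Q)$ and so commutes with structure maps.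
\end{enumerate}
Now define, for $p$-subgroups $D\le P$, for $g\in G$ and for steps $D\lhd D'$,
\begin{align*}
L_D&=\ell_{\Sigma_D}(D), &
c^D_g&=\nu^{D,D^g}_g(D)\colon L_{D^g}\to L_D,\\
\lambda^P_D&=\nu^{D,P}_1(D)\colon\ell_{\Sigma_P}(D)\to L_D, &
e_{D,D'}&=\lambda^{D'}_D\,s^{\Sigma_{D'}}_{D,D'}\colon L_{D'}[n(D')]\to L_D[n(D)].
\end{align*}
The $c_g^D$ and $\lambda_D^P$ are isomorphisms of lines, $\lambda^P_P=\mathrm{id}$ by (N2), and $e_{D,D'}$ is a nonzero morphism in $D(k[D'/D])$. The triple $(L,c,e)$ has the formal properties that the lines of a sphere over $\mathbf O_p(G)$ would have, and on each $p$-subgroup it does come from a sphere.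

\begin{lemma}\label{lem:lines}
\begin{enumerate}
\item[(a)] $c^D_{gh}=c^D_g\,c^{D^g}_h$, $c^D_d=\mathrm{id}$ for $d\in D$, and $c^1_g=\mathrm{id}$ for all $g\in G$.
\item[(b)] $c^D_g\,\gamma_g^*(e_{D^g,D'^g})=e_{D,D'}\,c^{D'}_g$ for every step $D\lhd D'$ and $g\in G$.
\item[(c)] $\lambda^P_D\,s^{\Sigma_P}_{D,D'}=e_{D,D'}\,\lambda^P_{D'}$ for every step $D\lhd D'\le P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first two claims are (N1) and (N2), and $c_g^1$ fixes $b_1$ by normalization.

(b) Apply (N3) to $g\colon D'\to D'^g$ and compose with $\lambda^{D'}_D$ on the left. The right side becomes $e_{D,D'}\,c_g^{D'}$. On the left side, (N1) for the two factorizations $D\xrightarrow{1}D'\xrightarrow{g}D'^g$ and $D\xrightarrow{g}D^g\xrightarrow{1}D'^g$ gives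
\[\lambda^{D'}_D\,\nu_g^{D',D'^g}(D)=\nu_g^{D,D'^g}(D)=c^D_g\,\lambda^{D'^g}_{D^g},\]
so the left side becomes $c_g^D\,\gamma_g^*(e_{D^g,D'^g})$.

(c) Apply (N3) to $1\colon D'\to P$ and compose with $\lambda^{D'}_D$ on the left. The right side becomes $e_{D,D'}\,\lambda^P_{D'}$, and $\lambda^{D'}_D\,\nu_1^{D',P}(D)=\lambda^P_D$ by (N1).
\end{proof}

By (a), letting $w\in N_G(H)$ act by $c^H_w$ makes $L_H$ a one-dimensional $k[N_G(H)/H]$-module.

\begin{definition}
A \emph{framing} of an $n$-sphere $X$ over $\mathcal O_{\mathcal U}(G)$ is a family of isomorphisms $\theta_D\colon\ell_X(D)\to L_D$, $D\in\mathcal U$, such that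
\begin{enumerate}
\item[(F1)] $\theta_D\,X(g)=c^D_g\,\theta_{D^g}$ for all $D\in\mathcal U$ and $g\in G$;
\item[(F2)] $\theta_D\,s^X_{D,D'}=e_{D,D'}\,\theta_{D'}$ for all steps $D\lhd D'$ in $\mathcal U$.
\end{enumerate}
\end{definition}

A framing is a datum on homology only. On a $p$-subgroup it is nevertheless induced by an isomorphism of complexes.

\begin{lemma}\label{lem:localframe}
Let $X$ be a framed $n$-sphere over $\mathcal O_{\mathcal U}(G)$ and $P\in\mathcal U$. There is an isomorphism $\Theta\colon X|_P\to\Sigma_P|_{\mathcal U}$ in the derived category of $\mathcal O_{\mathcal U}(P)$ with $\lambda^P_D\,\Theta(D)=\theta_D$ on $\ell_X(D)$ for all $D\le P$ in $\mathcal U$.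
\end{lemma}

\begin{proof}
An isomorphism $\Theta$ exists by Proposition~\ref{prop:uniqp}. Scale it so that the equation holds for $D=P$. Suppose that it holds for $D'$ and that $D\lhd D'$ is a step in $\mathcal U$. By naturality of $\Theta$, Lemma~\ref{lem:lines}(c), the equation for $D'$ and (F2),
\[\lambda^P_D\,\Theta(D)\,s^X_{D,D'}=\lambda^P_D\,s^{\Sigma_P}_{D,D'}\,\Theta(D')=e_{D,D'}\,\lambda^P_{D'}\,\Theta(D')=e_{D,D'}\,\theta_{D'}=\theta_D\,s^X_{D,D'} .\]
The isomorphisms $\lambda^P_D\Theta(D)$ and $\theta_D$ differ by a scalar, and $s^X_{D,D'}\ne0$, so the scalar is $1$. Every $D$ is joined to $P$ by a chain of steps in $\mathcal U$.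
\end{proof}

\subsection{The inductive step}

\begin{proposition}\label{prop:step}
Let $(G,\mathcal U,H)$ be a stage and $X$ a framed $n$-sphere over $\mathcal O_{\mathcal U}(G)$. Then $X$ extends to a framed $n$-sphere $X'$ over $\mathcal O_{\mathcal U'}(G)$.
\end{proposition}

\begin{proof}
Let $L=L_H$, and form $\Psi(R)$ with this $L$. For a subgroup $C=Q/H$ of order $p$ in $W$ we have $Q\in\mathcal U$ and $Y_C=X(G/Q)\cong\ell_X(Q)[n(Q)]$, and we put
\[\varepsilon_C=e_{H,Q}\,\theta_Q\in\Psi(C),\]
a nonzero element. Condition (F2) for the step $H\lhd Q$ will say that the attaching map restricts to $\varepsilon_C$.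

\emph{Claim: there is a stable isomorphism $\psi\in\Psi(W)$ with $\psi|_{Y_C}=\varepsilon_C$ for all $C\le W$ of order $p$.} If $p\nmid|W|$, then $\mathcal U=\emptyset$, $Y=0$ and $L$ is projective over the semisimple algebra $kW$; take $\psi=0$. Let $p$ divide $|W|$, and let $S=P/H$ be a Sylow $p$-subgroup of $W$.

First, the elements $\varepsilon_C$ are compatible with conjugation. Let $w\in N_G(H)$ and $C=Q/H$. By \eqref{eq:wstar} and Lemma~\ref{lem:YR}(c), then Lemma~\ref{lem:lines}(b), then (F1),
\begin{equation}\label{eq:epsconj}
w^*\varepsilon_{C^w}=c^H_w\,\gamma_w^*(e_{H,Q^w})\,\theta_{Q^w}\,X(w)^{-1}=e_{H,Q}\,c^Q_w\,\theta_{Q^w}\,X(w)^{-1}=e_{H,Q}\,\theta_Q=\varepsilon_C .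
\end{equation}

Second, one element of $\Psi(S)$ restricts to $\varepsilon_C$ for all $C\le S$ at once. This is where the sphere $\Sigma_P$, which is defined at $H$, is needed. Let $\Theta$ be as in Lemma~\ref{lem:localframe}. In the stage $(P,\mathcal U,H)$ we have $Y_S(X)=Y(X|_P)$ by Lemma~\ref{lem:YR}(d). Let $\psi_S$ be the composite
\[Y(X|_P)\xrightarrow{\ Y(\Theta)\ }Y(\Sigma_P|_{\mathcal U})\longrightarrow\Sigma_P(P/H)\cong\ell_{\Sigma_P}(H)[m]\xrightarrow{\ \lambda^P_H\ }L[m],\]
where the second map is the structure map. The last map is $kS$-linear since $S$ acts trivially on both lines. For $C=Q/H\le S$ the inclusion $Y_C\subseteq Y_S$ is natural for $\Theta$, so Lemma~\ref{lem:YR}(c), Lemma~\ref{lem:lines}(c) and Lemma~\ref{lem:localframe} give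
\begin{equation}\label{eq:psiS}
\psi_S|_{Y_C}=\lambda^P_H\,s^{\Sigma_P}_{H,Q}\,\Theta(Q)=e_{H,Q}\,\lambda^P_Q\,\Theta(Q)=e_{H,Q}\,\theta_Q=\varepsilon_C .
\end{equation}
In particular $\psi_S\ne0$, so it is a stable isomorphism by Corollary~\ref{cor:psi}.

Third, $\psi_S$ satisfies the condition of Proposition~\ref{prop:transfer}. Let $x\in W$ and $R_x=S\cap xSx^{-1}$. If $R_x=1$, then $\Psi(R_x)=0$. Otherwise choose $C\le R_x$ of order $p$, so that $C\le S$ and $C^x\le S$. By the composition rule for \eqref{eq:wstar}, then \eqref{eq:psiS} and \eqref{eq:epsconj},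
\[(x^*\psi_S)|_{Y_C}=x^*\bigl(\psi_S|_{Y_{C^x}}\bigr)=x^*\varepsilon_{C^x}=\varepsilon_C=(1^*\psi_S)|_{Y_C}.\]
Restriction $\Psi(R_x)\to\Psi(C)$ is injective by Corollary~\ref{cor:psi}, so $x^*\psi_S=1^*\psi_S$. Proposition~\ref{prop:transfer} gives $\psi\in\Psi(W)$ with $\psi|_{Y_S}=\psi_S$.

For any $C\le W$ of order $p$ choose $w$ with $C^w\le S$. As $w^*=1^*$ on $\Psi(W)$, we get $\psi|_{Y_C}=w^*(\psi|_{Y_{C^w}})=w^*\varepsilon_{C^w}=\varepsilon_C$. Finally, $Y_S\subseteq Y$ and $\psi_S$ are stable isomorphisms over $kS$, so the cone $N$ of $\psi$ is perfect over $kS$, and $kW\otimes_{kS}N$ is perfect over $kW$. The natural maps $N\to kW\otimes_{kS}N$, $y\mapsto\sum_{wS}w\otimes w^{-1}y$, and $kW\otimes_{kS}N\to N$, $w\otimes y\mapsto wy$, compose to multiplication by $|W:S|$, which is invertible. So $N$ is a direct summand of a perfect complex, hence perfect. This proves the claim.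

\emph{The framed extension.} Lemma~\ref{lem:attach}(a) gives an $n$-sphere $X'$ extending $X$ and a $kW$-isomorphism $\theta_H\colon\ell_{X'}(H)\to L_H$ under which the structure map $Y\to X'(G/H)$ becomes $\psi$. Linearity over $kW$ means $\theta_HX'(w)=c^H_w\theta_H$ for $w\in N_G(H)$. For $t\in G$ define
\[\theta_{H^t}=(c^H_t)^{-1}\,\theta_H\,X'(t).\]
If $H^{t'}=H^t$, then $t'=wt$ with $w\in N_G(H)$, and $(c^H_{wt})^{-1}\theta_HX'(wt)=(c^H_t)^{-1}(c^H_w)^{-1}\theta_HX'(w)X'(t)=(c_t^H)^{-1}\theta_HX'(t)$, so the definition depends only on the subgroup $H^t$. Keep the given $\theta_D$ for $D\in\mathcal U$.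

Condition (F1) for $D=H^t$ holds because
\[\theta_{H^t}X'(g)=(c^H_t)^{-1}\theta_HX'(tg)=(c_t^H)^{-1}c^H_{tg}\,\theta_{H^{tg}}=c^{H^t}_g\,\theta_{H^{tg}} .\]
A step $D\lhd D'$ in $\mathcal U'$ that does not lie in $\mathcal U$ has $D\in(H)$ and $D'\in\mathcal U$, so it has the form $H^t\lhd Q^t$ for a step $H\lhd Q$. For $t=1$ and $C=Q/H$, Lemma~\ref{lem:YR}(c) gives $\theta_H\,s^{X'}_{H,Q}=\psi|_{Y_C}=\varepsilon_C=e_{H,Q}\,\theta_Q$, which is (F2). For general $t$, compose this equation with $X'(t)$ on the right. By \eqref{eq:Xsteps} and (F1) the left side becomes $\theta_HX'(t)\,\gamma_t^*(s^{X'}_{H^t,Q^t})=c^H_t\,\theta_{H^t}\,\gamma_t^*(s^{X'}_{H^t,Q^t})$. By (F1) and Lemma~\ref{lem:lines}(b) the right side becomes $e_{H,Q}\,c_t^Q\,\theta_{Q^t}=c^H_t\,\gamma_t^*(e_{H^t,Q^t})\,\theta_{Q^t}$. Canceling $c_t^H$ gives (F2) for $H^t\lhd Q^t$, since $\gamma_t^*$ is restriction along an isomorphism of groups.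
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Necessity is Proposition~\ref{prop:necessity}. Conversely, let $(n,\chi)$ be an oriented dimension function with $n$ satisfying the Borel--Smith conditions. Applying Proposition~\ref{prop:step} along a sequence of stages from $\emptyset$ to the family of all $p$-subgroups, we obtain a framed $n$-sphere $X$ over $\mathbf O_p(G)$. By (F1) for $D=1$ and Lemma~\ref{lem:lines}(a), $G$ acts trivially on $\ell_X(1)$. The sphere $X\otimes k_\chi$ realizes $(n,\chi)$.
\end{proof}

\section{Uniqueness and the monoid of spheres}\label{sec:uniqueness}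

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ and $X'$ be spheres with the same oriented dimension function $(n,\chi)$. By Corollary~\ref{cor:smith} and Proposition~\ref{prop:necessity}, $n$ is a monotone Borel--Smith function.

\emph{The lines agree.} Let $H$ be a $p$-subgroup. By Proposition~\ref{prop:uniqp} there is an isomorphism $\Theta\colon X|_H\to X'|_H$ over $\mathcal O(H)$. For $w\in N_G(H)$, using \eqref{eq:Xg} for $w\colon H\to H$, form a second isomorphism $\Theta^w=X'(w)\,\gamma_w^*(\Theta)\,X(w)^{-1}$ from $X|_H$ to $X'|_H$. On the lines at the trivial subgroup it acts by $\chi(w)\,\Theta(1)\,\chi(w)^{-1}=\Theta(1)$. By Lemma~\ref{lem:rigid} it agrees with $\Theta$ on the lines at $H$, that is, $X'(w)\,\Theta(H)\,X(w)^{-1}=\Theta(H)$. So $\ell_X(H)\cong\ell_{X'}(H)$ as modules over $k[N_G(H)/H]$. This is the only place where the equality of the orientations is used.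

\emph{Induction over stages.} Let $(G,\mathcal U,H)$ be a stage with $X|_{\mathcal U}\cong X'|_{\mathcal U}$, and let $L=\ell_X(H)$. If $p\nmid|W|$, then $\mathcal U=\emptyset$, evaluation at $G/H$ identifies modules over $\mathcal O_{\mathcal U'}(G)$ with $kW$-modules, and both complexes are isomorphic to $L[m]$. If $p\mid|W|$, then $\Psi(W)$, formed for $X|_{\mathcal U}$ and $L$, embeds in $\Psi(S)$ by Proposition~\ref{prop:transfer}, and $\Psi(S)$ is one-dimensional by Corollary~\ref{cor:psi}. Lemma~\ref{lem:extend} gives $X|_{\mathcal U'}\cong X'|_{\mathcal U'}$. After the last stage $X\cong X'$ in the derived category, and since both are perfect they are homotopy equivalent.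

\emph{The monoid.} The tensor product of two spheres is a sphere, and by the K\"unneth formula dimension functions add and orientations multiply. Monotone Borel--Smith functions form a monoid under addition, since each condition is a linear equation, inequality or congruence. By Theorem~\ref{thm:A} and the uniqueness just proved, $X\mapsto(n,\chi)$ is a bijection from homotopy classes of spheres to the product in the statement, and it carries $\otimes$ to the product operation. So the homotopy classes form a monoid, with unit the class of the sphere realizing $(0,1)$, and the bijection is an isomorphism.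
\end{proof}

\begin{remark}
The sphere $X$ realizing $(0,\chi)$ is quasi-isomorphic to the module $k_\chi$. Its homology is concentrated in degree $0$, so $X\cong H_0X$ in the derived category. By Lemma~\ref{lem:step}(c) the structure maps $\rho_P\colon H_0X(G/P)\to H_0X(G/1)$ are isomorphisms, and for $g\colon Q\to P$ we have $\rho_Q\,X(g)=X(g\colon1\to P)=\chi(g)\,\rho_P$. In particular the unit of the monoid is a perfect complex quasi-isomorphic to the constant functor $k$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{models}
\emph{Algebraic models for finite $G$-spaces},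
\texttt{http://web.math.ku.dk/\textasciitilde jg/papers/owr-homotopy2007.pdf}.

\bibitem{tD}
T.~tom Dieck, \emph{Transformation Groups}, 1987.

\end{thebibliography}
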